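# Scheduling around one large due date: strong $\mathcal{NP}$-hardness with general weights

## 1. Strong $\mathcal{NP}$-completeness for a large common due date

**Theorem 1.** Consider instances consisting of jobs $J_1,\dots,J_n$ with positive integral lengths $p_j$, positive integral weights $\alpha_j,\beta_j$, the common due date $d=\sum_j p_j$, and an integer $K$. The question "is there a single-machine schedule $\sigma$ with
$$f(\sigma)=\sum_{j=1}^n(\alpha_jE_j+\beta_jT_j)\le K\,?\text{''}$$
is $\mathcal{NP}$-complete in the strong sense. Here $E_j=\max\{0,d-C_j\}$ and $T_j=\max\{0,C_j-d\}$ are the earliness and tardiness of a job that completes at time $C_j$.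

A due date is called large if $d\ge\sum_jp_j$. So the theorem says that the common due date problem with large $d$ and general positive integer weights is $\mathcal{NP}$-hard in the strong sense, already at $d=\sum_jp_j$. Hence it has no pseudo-polynomial algorithm, and no FPTAS, unless $\mathcal P=\mathcal{NP}$.

The hardness does not come from wildly different numbers.

**Theorem 2.** For every fixed rational $\eta\in(0,1]$, Theorem 1 remains true for instances in which
$$\max_jp_j\le(1+\eta)\min_jp_j\quad\text{and}\quad\max_j\max\{\alpha_j,\beta_j\}\le(1+\eta)\min_j\min\{\alpha_j,\beta_j\}.$$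

There is also a tractable side.

**Proposition 3.** Let $d$ be large. (a) If the jobs can be indexed so that $\alpha_j/p_j$ and $\beta_j/p_j$ are both nonincreasing in $j$ (for example if $\alpha_j=c\beta_j$ for all $j$), the problem is solvable in $O(n\sum p_j)$ time after sorting. (b) If all $p_j$ are equal, it is solvable in polynomial time.

Compare these statements. Lengths that are exactly equal make the problem polynomial, and weights that are exactly proportional make it pseudo-polynomial. If lengths and weights all agree only up to one percent, Theorem 2 with $\eta=1/100$ says that the problem is strongly hard. Two further points of orientation: for $d$ large, the unit-weight problem and the problem with $\alpha_j=\alpha$, $\beta_j=\beta$ for all $j$ are solvable in $O(n\log n)$ time (Kanet 1981; Emmons 1987). For symmetric weights $\alpha_j=\beta_j$ the problem is $\mathcal{NP}$-hard but solvable in $O(n\sum p_j)$ time and space (Hall and Posner 1991). The question answered by Theorem 1 is posed in "Earliness-Tardiness Scheduling Around Almost Equal Due Dates".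

## 2. The machine model, strong hardness, and 3-PARTITION

**The model.** One machine is available from time $0$ on and processes at most one job at a time. Each job is processed without interruption. A schedule fixes completion times $C_j$ so that jobs do not overlap and none starts before $0$; idle time is allowed. All jobs would like to finish exactly at $d$, and only one can.

**Strong $\mathcal{NP}$-completeness.** A decision problem in $\mathcal{NP}$ is $\mathcal{NP}$-complete in the strong sense if there is a polynomial $q$ such that it stays $\mathcal{NP}$-complete when restricted to instances in which every number is at most $q(\text{length of the instance})$. A pseudo-polynomial algorithm runs in time polynomial in the length and in the largest number; a bound such as $O(n\sum p_j)$ is pseudo-polynomial. On the restricted instances such an algorithm is polynomial, so a strongly $\mathcal{NP}$-hard problem has none unless $\mathcal P=\mathcal{NP}$. An FPTAS returns, for each $\gamma>0$, a solution of cost at most $(1+\gamma)$ times the optimum, in time polynomial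 in the length and in $1/\gamma$.

**3-PARTITION.** Given positive integers $a_1,\dots,a_{3m},B$ with $\sum a_i=mB$ and $B/4<a_i<B/2$, can the index set be partitioned into $m$ triples, each of sum $B$? This is $\mathcal{NP}$-complete in the strong sense (Garey and Johnson 1979, problem SP15). For $m=1$ the answer is always yes, so we assume $m\ge2$.

An example that we shall carry along: $m=2$, $B=20$, $a=(6,6,6,7,7,8)$. The answer is yes, since $6+6+8=6+7+7=20$. For $a=(6,6,6,6,7,9)$ the answer is no: the triple containing $9$ has sum $9+6+6=21$ or $9+7+6=22$.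

## 3. From schedules to two-sided partitions

Start with two jobs. If one of them completes at $d$ and the other, $J_j$, starts at $d$, the cost is $\beta_jp_j$. If both are early, one completes at $d$ and the other is early by the length of the first, so the cost is $p_1\alpha_2$ or $p_2\alpha_1$. Putting both after $d$ costs at least $\beta_1p_1+\beta_2p_2$, which is worse. The best cost of these kinds is $\min\{\beta_1p_1,\ \beta_2p_2,\ p_1\alpha_2,\ p_2\alpha_1\}$. For $p=(1,3)$, $\alpha=(2,1)$, $\beta=(1,1)$, $d=4$ it is $p_1\alpha_2=1$: run $J_2$ on $[0,3]$ and $J_1$ on $[3,4]$.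

Notice that only the early/tardy decision matters; after that, every pair on the same side picks its cheaper order. This holds in general. For a partition of the jobs into $E$ (early) and $T$ (tardy) let
$$G(E,T)=\sum_{j\in T}\beta_jp_j+\sum_{\{i,j\}\subseteq T}\min(p_i\beta_j,p_j\beta_i)+\sum_{\{i,j\}\subseteq E}\min(p_i\alpha_j,p_j\alpha_i).$$

**Lemma 4.** If $d\ge\sum p_j$, then $\min_\sigma f(\sigma)=\min_{(E,T)}G(E,T)$.

**Step 1: contiguous schedules.** This step shows that $G(E,T)$ is the best cost of a schedule that runs $E$ without gaps up to $d$ and $T$ without gaps from $d$. Such schedules are feasible because $d\ge\sum p_j$. A tardy job $j$ is tardy by $p_j$ plus the lengths of the tardy jobs before it. So $j$ contributes $\beta_jp_j$, and a tardy pair with $i$ before $j$ contributes $p_i\beta_j$. An early job is early by the lengths of the early jobs nearer to $d$, so an early pair with $i$ farther from $d$ than $j$ contributes $p_j\alpha_i$. Whatever the orders, each pair contributes at least the minimum in $G$. Now order $T$ with $\beta_j/p_j$ nonincreasing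 going away from $d$, and $E$ with $\alpha_j/p_j$ nonincreasing going away from $d$. If $i$ precedes $j$ in $T$ then $\beta_j/p_j\le\beta_i/p_i$, that is, $p_i\beta_j\le p_j\beta_i$. If $i$ is farther than $j$ in $E$ then $\alpha_i/p_i\le\alpha_j/p_j$, that is, $p_j\alpha_i\le p_i\alpha_j$. So all minima are attained at once.

**Step 2: schedules in which no job straddles $d$.** This step removes idle time. Let $E=\{j:C_j\le d\}$ and let $T$ be the rest, all starting at or after $d$. Closing gaps towards $d$ only decreases earliness and tardiness, so by Step 1 the cost is at least $G(E,T)$.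

**Step 3: a straddling job.** This step reduces the remaining case to Step 2. Let $J_k$ start at $S<d<S+p_k$. Shift the earlier jobs right until they are contiguous up to $S$, and the later jobs left until they are contiguous from $S+p_k$. The earlier jobs still complete by $d$ and the later ones after $d$, so the cost does not increase. Now move the whole block so that $J_k$ starts at $S'\in[d-p_k,d]$. This is feasible, since the first job starts at or after $d-p_k-p(\text{earlier jobs})\ge0$. On this interval the earlier jobs complete by $d$, while $J_k$ and the later jobs complete at or after $d$, so the cost is linear in $S'$. One endpoint is therefore no worse, and at either endpoint no job straddles $d$. $\square$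

In particular the decision problem is in $\mathcal{NP}$: the certificate is $(E,T)$, and $G(E,T)\le K$ is checked in polynomial time. With the ratios $r_j=\beta_j/p_j$ and $s_j=\alpha_j/p_j$ the pair terms read
$$p_ip_j\min(r_i,r_j)\ \text{ for tardy pairs},\qquad p_ip_j\min(s_i,s_j)\ \text{ for early pairs}.$$
Each job carries two ratios, one for each side, and these can be chosen independently. The whole proof of Theorem 1 lives on that freedom.

## 4. One index order for both sides: the dynamic program and where it stops

The natural first try is a dynamic program that inserts the jobs one after another, from $d$ outwards. It proves Proposition 3(a).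

**Proof of Proposition 3(a).** Index the jobs as stated and let $P_j=p_1+\dots+p_j$. By Step 1 above, for each $(E,T)$ the order by increasing index away from $d$ is optimal on both sides. So if $b$ is the total length of the tardy jobs among $J_1,\dots,J_{j-1}$, then $J_j$ costs $\beta_j(b+p_j)$ if tardy and $\alpha_j(P_{j-1}-b)$ if early. Let $f_j(a)$ be the minimum cost of $J_1,\dots,J_j$ with tardy total $a$. Then
$$f_j(a)=\min\{f_{j-1}(a-p_j)+\beta_ja,\ f_{j-1}(a)+\alpha_j(P_{j-1}-a)\},$$
with $f_0(0)=0$ and $f_j(a)=\infty$ whenever no subset of the first $j$ jobs has total length $a$ (in particular for $a<0$). The optimum is $\min_af_n(a)$, computed in $O(n\sum p_j)$ time. If $\alpha_j=c\beta_j$ for all $j$, sorting by $\beta_j/p_j$ gives such an indexing. $\square$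

**Proof of Proposition 3(b).** Let $p_j=p$ for all $j$. For $k=1,\dots,n$ call $[d-kp,d-(k-1)p]$ the $k$-th early slot and $[d+(k-1)p,d+kp]$ the $k$-th tardy slot. Since $d\ge np$, all slots lie after time $0$, so every assignment of the jobs to distinct slots is a feasible schedule. Job $J_j$ costs $(k-1)p\alpha_j$ in the $k$-th early slot and $kp\beta_j$ in the $k$-th tardy slot. By Lemma 4 and its proof, some optimal schedule is contiguous around $d$ with no job straddling $d$, and this is such an assignment. So the problem is a linear assignment problem with $n$ jobs and $2n$ slots, which is solvable in polynomial time. $\square$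

For instance, with four jobs of unit length and unit weights the cheapest slots cost $0,1,1,2$, and the optimum is $4$.

Where does the recursion of part (a) stop? It needs the new job to be the outermost on both sides. Take unit lengths, $\beta=(3,2,1)$ and $\alpha=(1,3,2)$, and insert in the order of $\beta$. After two jobs, the state "tardy total $1$" is reached in two ways. If $J_1$ is tardy and $J_2$ early, making $J_3$ early adds $\min(\alpha_2,\alpha_3)=2$. If $J_2$ is tardy and $J_1$ early, it adds $\min(\alpha_1,\alpha_3)=1$. The recursion would add $\alpha_3\cdot1=2$ in both cases. So once the two orders disagree, the total tardy length is not a sufficient state for this recursion: one must know which jobs are early. (This shows only that this recursion fails; Proposition 3(b) still handles these three jobs.)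

The lower bound will exploit the disagreement: the tardy ratio will sort the jobs by columns of a grid, and the early ratio by rows.

## 5. Sums of minima as sums of squares: a grid of rows and columns

**Layer identity.** Let $S$ be a finite set of jobs with lengths $p_a$, and let $v_a=\sum_{l\in L_a}c_l$, where $c_l\ge0$ and the sets $L_a$ form a chain under inclusion. Then $\min(v_a,v_b)=\sum_{l\in L_a\cap L_b}c_l$, and exchanging sums gives
$$\sum_{(a,b)\in S\times S}p_ap_b\min(v_a,v_b)=\sum_lc_l\Bigl(\sum_{a:\,l\in L_a}p_a\Bigr)^2 .\tag{1}$$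
The sum over unordered pairs of distinct jobs is half of (1) minus $\frac12\sum_ap_a^2v_a$. For example, lengths $2,3$ with values $1,4$ give $4\cdot1+9\cdot4+2\cdot6\cdot1=52$ on the left. The layers are $c_1=1$ with mass $5$ and $c_2=3$ with mass $3$, and $25+27=52$.

Squares of masses can test whether masses are right. So make a grid: row $i$ for the item $a_i$, column $k$ for the $k$-th bin, and in row $i$ a job $(i,k)$ of length $p_i$ for each $k$, where $p_i$ encodes $a_i$. We want exactly one tardy job per row, and its column $k(i)$ should name the bin of item $i$. Give job $(i,k)$ the tardy ratio $r_k=1+\varepsilon(m-k)$, which depends on the column only. By (1) the tardy cost then contains $\frac12\varepsilon\sum_{k<m}Y_k^2$, where $Y_k$ is the tardy mass in columns $1,\dots,k$. All bins have the right contents when $Y_k=kA/m$ for all $k$, with $A=\sum p_i$. Two things are missing, and in each case the simplest choice fails.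

**First failure: one common early ratio.** Something must force one tardy job per row. Suppose all jobs have $r=1$ and $s=\sigma$, so the cost depends only on the numbers $\nu_i$ of tardy jobs per row. Let the target be one per row, with target tardy mass $Y^*$ and target early mass $Z$. Put $u_i=\nu_i-1$ and $U=\sum p_iu_i$. By (1) the cost minus the target cost is
$$(Y^*-\sigma Z)U+\tfrac12(1+\sigma)U^2+\tfrac12(1+\sigma)\sum_ip_i^2u_i .$$
Write $\lambda=Y^*-\sigma Z$, take two rows with lengths $p'<p$, and let $\delta=p-p'$. One tardy job fewer in the long row and one more in the short row changes the cost by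
$$-\lambda\delta+\tfrac12(1+\sigma)\bigl(\delta^2-\delta(p+p')\bigr)=-\delta\bigl(\lambda+(1+\sigma)p'\bigr),$$
and the opposite exchange changes it by $\delta(\lambda+(1+\sigma)p)$. If the target is to be the strict minimum, then $-\lambda/(1+\sigma)$ must lie strictly between $p'$ and $p$. For three rows of distinct lengths $p_1<p_2<p_3$ it would have to lie both in $(p_1,p_2)$ and in $(p_2,p_3)$, which is impossible. One parameter cannot balance many rows. The way out is one early ratio $\sigma_i$ per row, $\sigma_1<\sigma_2<\cdots$, so that there are as many parameters as linear coefficients to be cancelled.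

**Second failure: early ratios that ignore columns.** Suppose the row counts are forced and $s_{ik}=\sigma_i$. Then the early cost is the same for all choices of the columns $k(i)$, and what varies is
$$\tfrac12\varepsilon\sum_{k<m}Y_k^2+\tfrac12\varepsilon\sum_ip_i^2(m-k(i)).$$
This is minimized by $k(i)=m$ for all $i$: the squares are centered at $0$ and see no partition. We need the linear terms $-\varepsilon\sum_k\frac{kA}mY_k$, which move the centers to $kA/m$. Such a term is a sum over rows of a function of $k(i)$. The early side can supply it: put $s_{ik}=\sigma_i+\tau_{ik}$ with tiny $\tau_{ik}$. If $(i,k)$ is the job that leaves the early side, its $\tau_{ik}$ is saved, multiplied by $p_i$ and by the early mass in later rows. That mass is a known constant as long as the row counts are right and the $\tau_{ik}$ do not disturb the order of the rows.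

So there are three scales. Wrong row counts cost at least a constant over $P$ ($P$ being the total length), the squares carry a factor $\varepsilon$ of order $P^{-5}$, and rounding to integer weights happens at scale $1/Q$ of order $P^{-7}$.

## 6. The instance

From here on $n=3m$ is the number of items, not of jobs. Sort the items, $a_1\le\dots\le a_n$. Let $L\ge mB$ and $g\ge1$ be integers; for Theorem 1 take $L=mB$, $g=1$. Everything in Sections 6–8 and the equivalence in Section 9 holds for all $L\ge mB$, $g\ge1$.

**Lengths.** They must encode $a_i$, make the number of items per bin visible (this is the role of $L$), and be strictly increasing (so that the row ratios $\sigma_i$ can be strictly increasing). Put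
$$b_i=a_i+L,\quad I=\tfrac{n(n+1)}2,\quad N=4mI,\quad p_i=Nb_i+i\ (i\le n),\quad p_{n+1}=p_n+1.$$
Then $p_1<p_2<\dots<p_{n+1}$. Let $A=\sum_{i\le n}p_i=Nm(B+3L)+I$.

**Jobs.** Row $i\le n$ consists of $m_i=m$ jobs $(i,1),\dots,(i,m)$ of length $p_i$. Row $n+1$ consists of $m_{n+1}=M:=2g+3m(m-2)$ identical jobs of length $p_{n+1}$. The target numbers of tardy jobs are $t_i=1$ for $i\le n$ and $t_{n+1}=t:=g+3m(m-2)$, so $M-t=g$. The last row keeps some early mass behind every row, and without it a denominator $W_n$ below would be $0$. The particular value of $t$ matters only for Theorem 2. Set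
$$P=mA+Mp_{n+1}=\text{total length},\quad d=P,\quad Q=192P^7,\quad\varepsilon=\frac1{48P^5},\quad\text{so } Q\varepsilon=4P^2 .$$

**Target masses.** Let
$$Y^*=A+tp_{n+1},\quad Z_i=\sum_{i'=i}^{n+1}(m_{i'}-t_{i'})p_{i'},\quad D_i=Z_i-\tfrac12p_i,\quad W_i=Z_{i+1}\ (i\le n).$$
So $Y^*$ is the target tardy mass and $Z_i$ the target early mass in rows $i,\dots,n+1$. Since $P\ge Z_i\ge gp_{n+1}\ge p_i$, we have $\frac12p_i\le D_i\le P$ and $W_i\ge p_{n+1}\ge1$. For $i\le n$ and $1\le k\le m-1$ we also have $W_i+(k-1)p_i\le W_i+(m-1)p_i=Z_i\le P$.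

**Row ratios.** Let $\sigma_0=0$, $\sigma_i=\sigma_{i-1}+\Delta_i$, $\Delta_i=\lfloor Qx_i\rfloor/Q$, where
$$x_1=\frac{Y^*+\frac12p_1}{D_1},\qquad x_i=\frac{(1+\sigma_{i-1})(p_i-p_{i-1})}{2D_i}\quad(2\le i\le n+1).$$
These $x_i$ are the values that make the linear terms in Lemma 5 vanish, before rounding. We have $x_1\ge Y^*/P\ge1/P$, and for $i\ge2$, $x_i\ge\frac1{2P}$ because $p_i-p_{i-1}\ge1$. As $Q\ge12P^2$,
$$\Delta_i\ge\frac1{2P}-\frac1{12P^2}\ge\frac5{12P}.\tag{2}$$

**Column corrections.** For $i\le n$ and $k\le m-1$ let
$$y_{ik}=\varepsilon\,\frac{kA/m+\frac12p_i}{W_i+(k-1)p_i},\qquad\theta_{ik}=\lfloor Qy_{ik}\rfloor/Q\ge0,\qquad\tau_{ik}=\sum_{l=k}^{m-1}\theta_{il},$$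
and $\tau_{im}=0$. So $\tau_{i1}\ge\dots\ge\tau_{im}=0$. The $y_{ik}$ are the values that make the row terms in Lemma 7 independent of $k$, before rounding. The numerator of $y_{ik}$ is at most $\varepsilon\cdot\frac32A\le\varepsilon mA\le\varepsilon P$, and the denominator is at least $1$. So $y_{ik}\le\varepsilon P$. As $m-1\le P$,
$$0\le\tau_{ik}\le\tau_{\max}:=\varepsilon P^2=\frac1{48P^3}<\Delta_{i'}\quad\text{for all }i'.\tag{3}$$

**Weights.** For $i\le n$ let $r_{ik}=r_k=1+\varepsilon(m-k)$ and $s_{ik}=\sigma_i+\tau_{ik}$. In row $n+1$ let $r=1$ and $s=\sigma_{n+1}$. A job of length $p$ with ratios $r,s$ gets $\beta=Qpr$ and $\alpha=Qps$. These are positive integers, because $Q\varepsilon,Q\sigma_i,Q\tau_{ik}$ are integers and $\sigma_1>0$.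

**Size.** This paragraph checks that all numbers are polynomially bounded. Since $D_1\ge\frac12$, $\sigma_1\le x_1\le(P+\frac12P)/\frac12=3P$. For $i\ge2$, $2D_i\ge p_i$ gives
$$1+\sigma_i\le(1+\sigma_{i-1})\Bigl(1+\frac{p_i-p_{i-1}}{p_i}\Bigr)=(1+\sigma_{i-1})\frac{2p_i-p_{i-1}}{p_i}\le(1+\sigma_{i-1})\frac{p_i}{p_{i-1}},$$
because $(2a-b)b\le a^2$. The product telescopes:
$$1+\sigma_{n+1}\le(1+\sigma_1)\frac{p_{n+1}}{p_1}.\tag{4}$$
So all ratios, and with them all weights, are polynomially bounded in $P$, hence in $m,B,L,g$. There are $3m^2+M$ jobs, and the whole instance is computed in time polynomial in $m,B,L,g$.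

**Running example.** For $m=2$, $B=20$, $a=(6,6,6,7,7,8)$, $L=40$, $g=1$ we get $n=6$, $I=21$, $N=168$ and
$$p=(7729,\,7730,\,7731,\,7900,\,7901,\,8070),\qquad p_7=8071,\quad A=47061,\quad M=2,\ t=1,\quad P=110264 .$$
There are $14$ jobs. Here $Y^*=Z_1=A+8071=55132$, so $x_1=58996.5/51267.5\approx1.151$, while $x_2\approx2.47\cdot10^{-5}$, since $D_2=43538$ and $p_2-p_1=1$. The first ratio does the coarse balancing between early and tardy mass; the later increments are tiny.

**Scaled cost.** For a set $T$ of tardy jobs with indicator $x$ let $F(x)=G(E,T)/Q$, that is,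
$$F=\sum_{a\in T}r_ap_a^2+\sum_{\{a,b\}\subseteq T}p_ap_b\min(r_a,r_b)+\sum_{\{a,b\}\subseteq E}p_ap_b\min(s_a,s_b).$$
Let $\nu_i$ be the number of tardy jobs in row $i$ and $\mathcal F=\{x:\nu_i=t_i,\ i=1,\dots,n+1\}$.

## 7. The price of wrong row counts

Let $F_0(x)$ be obtained from $F$ by replacing every $r_a$ by $1$ and every $s_{ik}$ by $\sigma_i$.

**Lemma 5.** $F_0$ is constant on $\mathcal F$, say equal to $F_0^*$. For $x\notin\mathcal F$, $F_0(x)\ge F_0^*+\Gamma$ with $\Gamma:=\frac14\min_i\Delta_i\ge\frac5{48P}$.

**Step 1: express $F_0$ by the row counts.** Let $Y=\sum_ip_i\nu_i$ and $V_i=\sum_{i'\ge i}p_{i'}(m_{i'}-\nu_{i'})$; sums over $i$ in this proof run from $1$ to $n+1$. A job of row $i$ has early value $\sigma_i=\sum_{l\le i}\Delta_l$, so layer $l$ contains exactly the early jobs in rows $\ge l$, of mass $V_l$. By (1), and with a single layer for the tardy jobs,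
$$F_0=\tfrac12Y^2+\tfrac12\sum_ip_i^2\nu_i+\tfrac12\sum_i\Delta_iV_i^2-\tfrac12\sum_i\sigma_ip_i^2(m_i-\nu_i).$$
(The tardy jobs contribute each square $p_a^2$ in full, which is why the second term has a plus sign.) So $F_0$ depends only on the $\nu_i$ and is constant on $\mathcal F$.

**Step 2: expand around the target.** This step separates linear and quadratic terms. Put $u_i=\nu_i-t_i$ and $U_i=\sum_{i'\ge i}p_{i'}u_{i'}\in\mathbb Z$. Then $Y=Y^*+U_1$ and $V_i=Z_i-U_i$, so
$$F_0-F_0^*=Y^*U_1+\tfrac12U_1^2+\sum_i\bigl(\tfrac12\Delta_iU_i^2-\Delta_iZ_iU_i\bigr)+\sum_ih_ip_iu_i,\qquad h_i=\tfrac12(1+\sigma_i)p_i .$$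

**Step 3: write the linear terms in the $U_i$.** The $U_i$ are the natural variables, since the squares are already in them. With $U_{n+2}=0$ and $h_0=0$ we have $p_iu_i=U_i-U_{i+1}$, hence $\sum h_ip_iu_i=\sum(h_i-h_{i-1})U_i$. For $i\ge2$,
$$h_i-h_{i-1}=\tfrac12(1+\sigma_{i-1})(p_i-p_{i-1})+\tfrac12\Delta_ip_i=x_iD_i+\tfrac12\Delta_ip_i .$$
So the coefficient of $U_i$ is $-\Delta_iZ_i+x_iD_i+\frac12\Delta_ip_i=(x_i-\Delta_i)D_i$. For $i=1$, $h_1=\frac12p_1+\frac12\Delta_1p_1$, and the coefficient is $Y^*+\frac12p_1-\Delta_1(Z_1-\frac12p_1)=(x_1-\Delta_1)D_1$. Therefore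
$$F_0-F_0^*=\tfrac12U_1^2+\sum_i\bigl(\tfrac12\Delta_iU_i^2+\delta_iU_i\bigr),\qquad\delta_i=(x_i-\Delta_i)D_i .$$
With $\Delta_i=x_i$ the linear terms would be gone; what remains is rounding.

**Step 4: absorb the rounding.** By the definition of $\Delta_i$ and by (2), $0\le\delta_i<D_i/Q\le P/Q\le\frac1{12P}<\frac5{48P}\le\frac14\Delta_i$. As $U_i$ is an integer, $|U_i|\le U_i^2$, so
$$\tfrac12\Delta_iU_i^2+\delta_iU_i\ge\tfrac12\Delta_iU_i^2-\tfrac14\Delta_i|U_i|\ge\tfrac14\Delta_iU_i^2\ge0 .$$
If $x\notin\mathcal F$, let $i$ be the largest index with $u_i\ne0$. Then $U_i=p_iu_i$ is a nonzero integer, and $F_0-F_0^*\ge\frac14\Delta_i\ge\Gamma$. The bound on $\Gamma$ is (2). $\square$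

**Lemma 6.** For all $x$: $F_0(x)\le F(x)\le F_0(x)+\kappa$ with $\kappa=2\varepsilon P^4$.

*Proof.* We have $1\le r\le1+\varepsilon m$ for all jobs, $\sigma_i\le s_{ik}\le\sigma_i+\tau_{\max}$ for $i\le n$, and $s=\sigma_{n+1}$ in row $n+1$. Passing from $F_0$ to $F$, each $r_a$ and each minimum of two $r$'s increases by an amount in $[0,\varepsilon m]$, and each minimum of two $s$'s by an amount in $[0,\tau_{\max}]$. The products $p_a^2$ ($a\in T$) and $p_ap_b$ ($\{a,b\}\subseteq T$) add up to at most $P^2$, and so do the $p_ap_b$ with $\{a,b\}\subseteq E$. Hence $0\le F-F_0\le\varepsilon mP^2+\tau_{\max}P^2\le2\varepsilon P^4$, using $m\le P$ and $\tau_{\max}=\varepsilon P^2$. $\square$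

## 8. The cost when the row counts are right

Let $x\in\mathcal F$. For $i\le n$ let $k(i)$ be the column of the unique tardy job of row $i$. For $1\le k\le m-1$ put $Y_k=\sum_{i\le n:\,k(i)\le k}p_i$ and $Y_k^*=kA/m$. Define the constant
$$\begin{aligned}\Lambda={}&\tfrac12(Y^*)^2+\tfrac12\sum_{i\le n}p_i^2+\tfrac12tp_{n+1}^2-\tfrac12\varepsilon\sum_{k=1}^{m-1}(Y_k^*)^2+\tbinom g2p_{n+1}^2\sigma_{n+1}\\&+\sum_{i\le n}\Bigl[p_iW_i\Bigl((m-1)\sigma_i+\sum_{k=1}^m\tau_{ik}\Bigr)+p_i^2\Bigl(\tbinom{m-1}2\sigma_i+\sum_{k=1}^m(k-1)\tau_{ik}\Bigr)\Bigr].\end{aligned}$$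

**Lemma 7.** For all $x\in\mathcal F$,
$$F(x)=\Lambda+\tfrac12\varepsilon\sum_{k=1}^{m-1}(Y_k-Y_k^*)^2+\rho(x),\qquad0\le\rho(x)\le\varepsilon/4 .$$

**Step 1: the tardy part.** This step produces the squares. Treat the tardy jobs of row $n+1$ as having column $m$ (indeed $r_m=1$). Then $r_k$ consists of one layer of height $1$ containing all jobs, and layers $l=1,\dots,m-1$ of height $\varepsilon$, where layer $l$ contains the jobs with column $\le l$. On $\mathcal F$ the total tardy mass is $Y^*$, and the tardy mass in layer $l$ is $Y_l$. By (1), the tardy part of $F$ equals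
$$\tfrac12\Bigl[(Y^*)^2+\varepsilon\sum_{k<m}Y_k^2\Bigr]+\tfrac12\sum_{i\le n}p_i^2\bigl(1+\varepsilon(m-k(i))\bigr)+\tfrac12tp_{n+1}^2 .$$
Completing squares,
$$\tfrac12\varepsilon\sum_{k<m}Y_k^2=\tfrac12\varepsilon\sum_{k<m}(Y_k-Y_k^*)^2+\varepsilon\sum_{k<m}Y_k^*Y_k-\tfrac12\varepsilon\sum_{k<m}(Y_k^*)^2 ,$$
and, since row $i$ is counted in $Y_l$ exactly for $l\ge k(i)$,
$$\varepsilon\sum_{k<m}Y_k^*Y_k=\sum_{i\le n}\varepsilon p_i\sum_{l=k(i)}^{m-1}\frac{lA}m .$$
This last sum is the unwanted linear term.

**Step 2: early pairs in different rows.** This step finds the main saving from the $\tau_{ik}$. By (3), the $s$-value of any job in row $i\le n$ is at most $\sigma_i+\tau_{\max}\le\sigma_{i+1}$, hence at most the $s$-value of any job in a later row. So in such a pair the minimum belongs to the earlier row. On $\mathcal F$ the early mass in rows $>i$ is $Z_{i+1}=W_i$. Hence these pairs contribute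
$$\sum_{i\le n}\sum_{k\ne k(i)}p_is_{ik}W_i=\sum_{i\le n}p_iW_i\Bigl((m-1)\sigma_i+\sum_{k=1}^m\tau_{ik}\Bigr)-\sum_{i\le n}p_iW_i\tau_{i,k(i)} .$$

**Step 3: early pairs in the same row.** This step computes the remaining contribution. Inside row $i\le n$ the $s_{ik}$ are nonincreasing in $k$, so a pair of columns has as minimum the value at its larger column. All pairs of the row together would give $p_i^2\bigl[\binom m2\sigma_i+\sum_k(k-1)\tau_{ik}\bigr]$. The early pairs are those not containing the column $k(i)$, so they contribute
$$p_i^2\Bigl[\tbinom m2\sigma_i+\sum_k(k-1)\tau_{ik}\Bigr]-p_i^2\Bigl[(m-1)\sigma_i+(k-1)\tau_{ik}+\sum_{k'>k}\tau_{ik'}\Bigr]_{k=k(i)},$$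
and $\binom m2-(m-1)=\binom{m-1}2$. Row $n+1$ has $g$ early jobs and contributes $\binom g2p_{n+1}^2\sigma_{n+1}$.

**Step 4: collect what depends on $k(i)$.** Adding the three parts, we get $F=\Lambda+\frac12\varepsilon\sum_{k<m}(Y_k-Y_k^*)^2+\sum_{i\le n}\Phi_i(k(i))$ with
$$\Phi_i(k)=\varepsilon p_i\sum_{l=k}^{m-1}\frac{lA}m+\tfrac12\varepsilon p_i^2(m-k)-p_iW_i\tau_{ik}-p_i^2\Bigl[(k-1)\tau_{ik}+\sum_{k'>k}\tau_{ik'}\Bigr],\qquad\Phi_i(m)=0 .$$

**Step 5: $\Phi_i$ is almost zero.** This is where the definition of $y_{ik}$ comes from. For $k<m$ we have $\tau_{ik}-\tau_{i,k+1}=\theta_{ik}$, and the bracket at $k$ minus the bracket at $k+1$ is $(k-1)\tau_{ik}+\tau_{i,k+1}-k\tau_{i,k+1}=(k-1)\theta_{ik}$. Hence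
$$\begin{aligned}\Phi_i(k)-\Phi_i(k+1)&=\varepsilon p_i\Bigl(\frac{kA}m+\frac{p_i}2\Bigr)-p_i\bigl(W_i+(k-1)p_i\bigr)\theta_{ik}\\&=p_i\bigl(W_i+(k-1)p_i\bigr)(y_{ik}-\theta_{ik})\in[0,\,p_iP/Q].\end{aligned}$$
Summing from $k(i)$ to $m-1$, we find $0\le\Phi_i(k(i))\le mp_iP/Q$. So $\rho(x)=\sum_i\Phi_i(k(i))$ satisfies $0\le\rho(x)\le mAP/Q\le P^2/Q=\frac1{192P^5}=\varepsilon/4$. $\square$

## 9. Equivalence with 3-PARTITION: proof of Theorem 1

Let
$$K^*=\Lambda+\tfrac12\varepsilon mI^2,\qquad K=\lfloor QK^*\rfloor .$$
Since $QF=G$ is integer-valued, Lemma 4 shows that a schedule with $f\le K$ exists if and only if $F(x)\le K^*$ for some $x$.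

**Step 1: read the bins off the masses.** This step splits $Y_k-Y_k^*$ into a large part carrying the $b_i$ and a small part carrying the indices. Since $p_i=Nb_i+i$ and $A/m=N(B+3L)+I/m$, for $x\in\mathcal F$ and $k<m$
$$Y_k-Y_k^*=Nz_k+e_k,\qquad z_k=\sum_{k(i)\le k}b_i-k(B+3L)\in\mathbb Z,\qquad e_k=\sum_{k(i)\le k}i-\frac{kI}m\in[-I,I].$$
In the running example, bin 1 $=\{1,2,6\}$ (items $6,6,8$) gives $Y_1-Y_1^*=23529-23530.5=-1.5$, with $z_1=0$ and $e_1=9-10.5$. The wrong choice bin 1 $=\{1,2,3\}$ gives $23190-23530.5=-340.5=168\cdot(-2)-4.5$.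

**Step 2: a yes-instance gives a cheap schedule.** Given triples $S_1,\dots,S_m$ of sum $B$, make $(i,k)$ tardy if and only if $i\in S_k$, and make $t$ jobs of row $n+1$ tardy. Then $x\in\mathcal F$. Each triple has $\sum_{i\in S_k}b_i=B+3L$, so all $z_k=0$ and $|Y_k-Y_k^*|\le I$. By Lemma 7, $F\le\Lambda+\frac12\varepsilon(m-1)I^2+\frac\varepsilon4\le K^*$.

**Step 3: a cheap schedule has the right row counts.** Let $F(x)\le K^*$ and suppose $x\notin\mathcal F$. By Lemmas 5 and 6, $F(x)\ge F_0(x)\ge F_0^*+\Gamma$. For any $x'\in\mathcal F$, Lemmas 7 and 6 give $\Lambda\le F(x')\le F_0^*+\kappa$. From $m\le P$ and $I\le A\le P$ we get $mI^2\le P^3\le P^4$. So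
$$K^*\le F_0^*+2\varepsilon P^4+\varepsilon P^4=F_0^*+\frac3{48P}<F_0^*+\frac5{48P}\le F_0^*+\Gamma\le F(x),$$
a contradiction. Hence $x\in\mathcal F$.

**Step 4: all $z_k$ vanish.** If some $z_k\ne0$, then $|Y_k-Y_k^*|\ge N-I\ge3mI$. By Lemma 7, $F(x)\ge\Lambda+\frac92\varepsilon m^2I^2>K^*$, a contradiction. Hence $z_k=0$ for all $k<m$.

**Step 5: the classes are triples of sum $B$.** Let $S_k=\{i:k(i)=k\}$, $1\le k\le m$. Taking differences of the equations $z_k=0$, and using $\sum_ib_i=m(B+3L)$ for the last class, we get $\sum_{i\in S_k}b_i=B+3L$ for every $k$, that is,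
$$\sum_{i\in S_k}a_i=B+(3-|S_k|)L .$$
If $|S_k|\ge4$, the right side is at most $B-L\le B-mB<0$, which is impossible. If $|S_k|\le2$, it is at least $B+L>mB=\sum_ia_i$, which is impossible. So $|S_k|=3$ and $\sum_{S_k}a_i=B$ for all $k$, and the 3-PARTITION instance is a yes-instance.

**Step 6: strong $\mathcal{NP}$-completeness.** This step checks sizes. With $L=mB$ and $g=1$ the number of jobs, the lengths, the weights and $d$ are polynomially bounded in $m$ and $B$. So is $K$. Indeed, from Step 3 and $F_0^*\le P^2(1+\sigma_{n+1})$ we have $K^*\le P^2(2+\sigma_{n+1})$. For $x'\in\mathcal F$, $F(x')\ge1$ (there is a tardy job), $|Y_k-Y_k^*|\le A\le P$, and Lemma 7 gives $\Lambda\ge1-\frac12\varepsilon mP^2-\frac\varepsilon4>0$. Now restrict 3-PARTITION to instances with $B\le q(\text{length})$ for a polynomial $q$ for which it is still $\mathcal{NP}$-complete. On these, the construction takes polynomial time, and all numbers it outputs are polynomial in the length of the input. The output is, up to a constant factor, at least as long as the input, because it contains a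 job of length $p_i\ge a_i$ for each $i$, and $d\ge B$. So the output numbers are polynomial in the output length as well. With membership in $\mathcal{NP}$ (Section 3), Theorem 1 follows. $\blacksquare$

**No FPTAS.** The optimal value is an integer. It is at most $U$, the square of the number of jobs times the largest length times the largest weight (put all jobs in $T$ in $G$). An FPTAS run with $\gamma=1/(U+1)$ returns a value $v$ with $\mathrm{opt}\le v\le\mathrm{opt}+\mathrm{opt}/(U+1)<\mathrm{opt}+1$, so $\mathrm{opt}=\lfloor v\rfloor$. The running time is polynomial in the length and in $U$, so this would be a pseudo-polynomial exact algorithm, which Theorem 1 excludes unless $\mathcal P=\mathcal{NP}$.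

## 10. Nearly equal lengths and weights: proof of Theorem 2

Use the same reduction with
$$g=\lceil64/\eta\rceil,\qquad L=\max\{mB,\lceil64(B+1)/\eta\rceil\}.$$
For fixed $\eta$ both are polynomially bounded in $m$ and $B$. Sections 6–8 and Steps 1–5 of Section 9 hold for all $L\ge mB$, $g\ge1$, and Step 6 applies unchanged. It remains to check the two inequalities of the theorem.

**Step 1: the lengths are close.** Let $\omega=p_{n+1}/p_1-1$. As $n\le N$ and $a_n-a_1\le B$, we have $p_{n+1}-p_1=N(a_n-a_1)+n\le N(B+1)$, and $p_1\ge NL$. So $\omega\le(B+1)/L\le\eta/64$.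

**Step 2: the tardy ratios are close to $1$.** Since $P\ge L\ge16/\eta$, we have $1\le r\le1+\varepsilon m\le1+1/P\le1+\eta/16$. Also $1/Q\le1/P\le\eta/16$.

**Step 3: the first row ratio is close to $1$.** Here the choice of $t$ pays off: the targets put equally many jobs on both sides. The target number of tardy jobs is $n+t=3m(m-1)+g=:H$, and the target number of early jobs is $n(m-1)+g=H$. So $Y^*,Z_1\in[Hp_1,Hp_1(1+\omega)]$. With $H\ge g\ge64/\eta$,
$$x_1\ge\frac{Y^*}{Z_1}\ge\frac1{1+\omega}\ge1-\omega,\qquad x_1\le\frac{H(1+\omega)+\frac12}{H-\frac12}=1+\frac{H\omega+1}{H-\frac12}\le1+2\omega+\frac2H\le1+\frac\eta{16},$$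
where $H-\frac12\ge\frac H2$ was used. Since $x_1-\frac1Q\le\sigma_1\le x_1$,
$$1-\frac\eta8\le1-\omega-\frac1Q\le\sigma_1\le1+\frac\eta{16}.$$

**Step 4: all early ratios are close to $1$.** By (4), $\sigma_{n+1}\le\sigma_1+\omega(1+\sigma_1)$. As $1+\sigma_1\le3$, this is at most $1+\frac\eta{16}+\frac{3\eta}{64}\le1+\frac\eta8$. By (3), $s_{ik}\le\sigma_i+\tau_{\max}\le\sigma_{i+1}$ for $i\le n$, so all $s$-values lie in $[\sigma_1,\sigma_{n+1}]$.

**Step 5: the weights are close.** All $r$ and $s$ lie in $[1-\frac\eta8,1+\frac\eta8]$. Since $\alpha=Qps$ and $\beta=Qpr$ with $p_1\le p\le(1+\frac\eta{64})p_1$, the ratio of any two weights is at most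
$$\Bigl(1+\frac\eta{64}\Bigr)\frac{1+\eta/8}{1-\eta/8}=\Bigl(1+\frac\eta{64}\Bigr)\Bigl(1+\frac{\eta/4}{1-\eta/8}\Bigr)\le\Bigl(1+\frac\eta{64}\Bigr)\Bigl(1+\frac{2\eta}7\Bigr)\le1+\eta\Bigl(\frac1{64}+\frac27+\frac1{224}\Bigr)\le1+\eta ,$$
using $1-\eta/8\ge7/8$ and $\eta^2\le\eta$. By Step 1 the lengths agree up to the factor $1+\frac\eta{64}\le1+\eta$. $\blacksquare$
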